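\title{A holographic graph model whose min-cut subspace is not that of any tree}

\begin{abstract}
A holographic graph model is an edge-weighted graph with colored boundary vertices. Its entropies are the values of the minimum cuts that separate sets of colors, and its min-cut subspace is the span of the entropy vectors obtained by changing the weights while keeping all minimum cuts. We disprove the conjecture that every connected model has the same min-cut subspace as some tree. The counterexample has $11$ parties, $6$ bulk vertices and $19$ edges; its min-cut subspace is a line, and its entropy vector violates an explicit linear inequality that every tree satisfies. The inequality is proved by a multivalued contraction, and it also holds when every component of the bulk has at most one cycle. The conjecture fails for every $N\ge 11$ parties, and for such $N$ some extreme ray of the holographic entropy cone is realized by no tree. The conjecture is true for $N=1,2$; the cases $3\le N\le 10$ are not settled here.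
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Graph models}
Fix $N\ge1$ \emph{parties} $1,\dots,N$ and a \emph{purifier} $0$, and write $[N]=\{1,\dots,N\}$. A \emph{holographic graph model} on $N$ parties, or \emph{model} for short, consists of a finite undirected graph $G=(V,E)$, positive edge weights $w\colon E\to\mathbb R_{>0}$, and a set $\partial V\subseteq V$ of \emph{boundary vertices}, each carrying a color in $\{0,1,\dots,N\}$, with every color used at least once. The other vertices are \emph{bulk vertices}, and the subgraph induced on them is the \emph{bulk graph}. A model is a \emph{tree}, a \emph{forest}, or \emph{connected} if $G$ is; it is \emph{simple} if all boundary vertices have different colors.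

For nonempty $I\subseteq[N]$, an \emph{$I$-cut} is a set $R\subseteq V$ such that $R\cap\partial V$ is the set of boundary vertices with color in $I$. Only the bulk vertices are free to choose a side. Let $\delta(R)$ be the set of edges with exactly one end in $R$, and for $u\in\mathbb R^E$ let $|R|_u=\sum_{e\in\delta(R)}u_e$ be the \emph{$u$-cost} of $R$. The \emph{entropy} $S_I$ is the minimum of $|R|_w$ over all $I$-cuts, a cut attaining it is a \emph{min-cut} for $I$, and $\vec S=(S_I)_I\in\mathbb R^{2^N-1}$ is the \emph{entropy vector}.

\subsection*{The min-cut subspace}
As a function of the weights, each $S_I$ is a minimum of finitely many linear functions, and the min-cuts tell which of them are active. Let $L\subseteq\mathbb R^E$ be the linear subspace of all $u$ with $|R|_u=|R'|_u$ whenever $R,R'$ are min-cuts of $(G,w)$ for the same $I$. On $L$ the linear map $\Phi(u)=(|R_I|_u)_I$, with $R_I$ any min-cut for $I$, does not depend on the choice of the $R_I$. The \emph{min-cut subspace} of the model is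
\[
W=\Phi(L)\subseteq\mathbb R^{2^N-1}.
\]
We have $w\in L$ and $\Phi(w)=\vec S$, so $\vec S\in W$. Equivalently, $W$ is the span of the entropy vectors of those weightings of $G$ that have exactly the same min-cuts as $w$, ties included (Lemma~\ref{lem:basic}). So $W$ records the directions in which the entropy vector can move while the combinatorics of the min-cuts is frozen.

\begin{example}\label{ex:star}
Let $N=2$, put $S_0=S_{12}$, and use coordinates $(S_0,S_1,S_2)$. Take the star with one bulk vertex and three leaves colored $0,1,2$, with weights $(w_0,w_1,w_2)$. Then $S_i=\min(w_i,w_j+w_k)$ for $\{i,j,k\}=\{0,1,2\}$. For weights $(1,1,1)$ the min-cuts are unique, $L=\mathbb R^3$, $\Phi$ is the identity and $W=\mathbb R^3$. For weights $(2,1,1)$ there is a tie, $L=\{u_0=u_1+u_2\}$, and $W$ is the plane $S_0=S_1+S_2$. For weights $(3,1,1)$ there is no tie and $L=\mathbb R^3$, but $\Phi(u)=(u_1+u_2,u_1,u_2)$, so $W$ is the same plane.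
\end{example}

The plane in the example is the locus where the mutual information $S_1+S_2-S_{12}$ vanishes. This is an instance of a known result, which we do not use: for a simple tree, the min-cut subspace is the subspace cut out by the pattern of vanishing mutual informations $S_I+S_{I'}-S_{I\cup I'}$. It is natural to hope that trees suffice in general. The following conjecture was posed in \cite{talk}.

\begin{quote}
\textbf{Conjecture.} For every connected model on $N$ parties there is a model on the same $N$ parties whose graph is a tree, not necessarily simple, and whose min-cut subspace is the same.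
\end{quote}

Connectedness is needed: for $N=1$, two isolated boundary vertices have $W=\{0\}$, whereas a tree has $S_1>0$. The freedom to repeat colors makes trees flexible, as the next example shows.

\begin{example}\label{ex:open}
Suppose that a boundary vertex $v$ lies on a cycle, and let $vv'$ be an edge of the cycle. Add a new boundary vertex $\tilde v$ with the color of $v$ and replace $vv'$ by $\tilde vv'$. Since $v$ and $\tilde v$ lie on the same side of every cut, the cuts of the two models correspond bijectively with the same $\delta(R)$, so $L$, $\Phi$ and $W$ are unchanged. A connected graph stays connected, no new cycle appears, and the number of vertices grows by one while the number of edges is fixed. Repeating the step turns every connected model whose bulk graph is a forest into a tree with the same min-cut subspace.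
\end{example}

Thus only cycles in the bulk can obstruct the conjecture, and for $N\le2$ even they do not. We show that in general they do.

\subsection*{Results}
We write $\langle x\rangle$ for the line spanned by a vector $x$, and $\vec S(H)$ for the entropy vector of a model $H$.

\begin{theorem}\label{thm:main}
There is a connected simple model $(G,w)$ on $N=11$ parties, with $6$ bulk vertices and $19$ edges, such that $L=\langle w\rangle$, so that its min-cut subspace is $\langle\vec S(G)\rangle$, and such that no tree model on $11$ parties has entropy vector in $\langle\vec S(G)\rangle$. Hence no tree has the same min-cut subspace, and the conjecture is false.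
\end{theorem}

Call a model, connected or not, \emph{bulk-unicyclic} if every connected component of its bulk graph has at most one cycle. Trees and forests are bulk-unicyclic. The \emph{cyclomatic number} of a connected graph is the number of edges minus the number of vertices plus one. The \emph{holographic entropy cone} $\mathrm{HEC}_N$ is the set of entropy vectors of all models on $N$ parties, and a model \emph{realizes} a ray if its entropy vector is a nonzero vector of that ray.

\begin{theorem}\label{thm:more}
Let $G$ be the model of Theorem~\ref{thm:main}.
\begin{enumerate}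
\item[(a)] The conjecture fails for every $N\ge11$.
\item[(b)] Let $H$ be a bulk-unicyclic model on $11$ parties. If $\vec S(H)\neq0$, in particular if $H$ is connected, then $\vec S(H)\notin\langle\vec S(G)\rangle$. In all cases the min-cut subspace of $H$ is different from $\langle\vec S(G)\rangle$. The bound of one cycle cannot be raised to cyclomatic number $2$: the bulk graph of $G$ itself is connected with cyclomatic number $2$.
\item[(c)] For every $N\ge11$, some extreme ray of $\mathrm{HEC}_N$ is not realized by any tree or forest, nor by any bulk-unicyclic model.
\item[(d)] The conjecture is true for $N=1,2$.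
\end{enumerate}
\end{theorem}

We do not settle the cases $3\le N\le10$.

\subsection*{Strategy}
A tree with the same min-cut subspace as $G$ need not have the same entropy vector; it only has some entropy vector in $W$. We remove this freedom by making $G$ \emph{rigid}: it has so many ties that $W$ is a line. The tree must then reproduce $\vec S(G)$ up to scale, and it is enough to find a homogeneous linear inequality that holds for all trees and fails for $\vec S(G)$. Section~\ref{sec:labels} gives a way to prove inequalities that uses the absence of cycles, and the combinatorial game behind our inequality. Section~\ref{sec:ineq} builds the inequality, Section~\ref{sec:G} the model $G$. Section~\ref{sec:more} proves parts (a)--(c) of Theorem~\ref{thm:more}, and Section~\ref{sec:two}, which needs only Section~\ref{sec:basic} and Example~\ref{ex:subadd}, proves part (d).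

\section{Elementary facts about cuts}\label{sec:basic}

Let $\mathcal K$ be the set of all $N+1$ colors, the purifier included. For $\emptyset\ne X\subsetneq\mathcal K$ define $X$-cuts, $S_X$ and min-cuts for $X$ exactly as for $X\subseteq[N]$. The map $R\mapsto V\setminus R$ takes $X$-cuts to $(\mathcal K\setminus X)$-cuts and preserves $\delta(R)$. Hence $S_X=S_{\mathcal K\setminus X}$, the min-cuts of $X$ and of $\mathcal K\setminus X$ are complements of each other, and $L$ is equally described by the ties among min-cuts for all such $X$. The coordinates of $\mathbb R^{2^N-1}$ correspond to the complementary pairs $\{X,\mathcal K\setminus X\}$, so it does not matter which color is called the purifier.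

\begin{lemma}\label{lem:basic}
Let $(G,w)$ be a model and $\emptyset\ne X\subsetneq\mathcal K$.
\begin{enumerate}
\item[(i)] If $G$ is connected, then $S_X>0$.
\item[(ii)] Suppose that $P_1,\dots,P_n$ are paths, each joining a boundary vertex with color in $X$ to a boundary vertex with color outside $X$, and that every edge $e$ lies on at most $w_e$ of them. Then $S_X\ge n$.
\item[(iii)] If $u\in L$, then for all small $|\varepsilon|$ the weighting $w+\varepsilon u$ is positive, has the same min-cuts as $w$, and has entropy vector $\vec S+\varepsilon\Phi(u)$. Consequently $W$ is the span of the entropy vectors of the weightings with the same min-cuts as $w$.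
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An $X$-cut $R$ is neither empty nor all of $V$, because every color is used. So $\delta(R)\neq\emptyset$.

(ii) Every $P_r$ has one end in an $X$-cut $R$ and one end outside, so it contains an edge of $\delta(R)$. Counting pairs (path, edge of $\delta(R)$ on it) gives $n\le|R|_w$.

(iii) For each $X$ the min-cuts of $w$ have equal cost under $w+\varepsilon u$, since $w,u\in L$, and each of the finitely many other $X$-cuts stays strictly more expensive when $|\varepsilon|$ is small. This gives the first statement, and it shows that $\Phi(u)$ lies in the span in question. Conversely, a weighting $w'$ with the same min-cuts as $w$ lies in $L$ and has entropy vector $\Phi(w')\in W$.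
\end{proof}

\section{Labelings, choices and a pointing game}\label{sec:labels}

\subsection*{Inequalities from labelings}
Consider an inequality
\begin{equation}\label{eq:general}
\sum_{\ell=1}^m\alpha_\ell S_{X_\ell}\ \ge\ \sum_{\omega\in\Omega}S_{J_\omega},
\end{equation}
where $\alpha_\ell>0$, $\Omega$ is a finite set, and all $X_\ell,J_\omega$ are nonempty proper sets of colors. To prove it, one builds cuts for the right side out of min-cuts for the left side. Let $Q=\{0,1\}^m$ with the weighted Hamming metric $\rho(x,x')=\sum_\ell\alpha_\ell|x_\ell-x'_\ell|$. A color $c$ has a position on each side of \eqref{eq:general}: the point $\kappa(c)\in Q$ whose $\ell$-th bit is $1$ if and only if $c\in X_\ell$, and the set $f(c)=\{\omega:c\in J_\omega\}$. We identify subsets of $\Omega$ with their indicator vectors in $[0,1]^\Omega$, so that $\|Z-Z'\|_1=|Z\triangle Z'|$, the size of the symmetric difference.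

In a given model choose an $X_\ell$-cut $R_\ell$ for each $\ell$, and let $\pi(v)\in Q$ record which of the $R_\ell$ contain the vertex $v$. A boundary vertex of color $c$ has $\pi(v)=\kappa(c)$. A map $\varphi\colon V\to[0,1]^\Omega$ is an \emph{admissible labeling} if $\varphi(v)=f(c)$ for every boundary vertex $v$ of color $c$, and
\begin{equation}\label{eq:adm}
\|\varphi(v)-\varphi(v')\|_1\le\rho(\pi(v),\pi(v'))\qquad\text{for every edge }vv'.
\end{equation}

\begin{lemma}\label{lem:label}
If an admissible labeling exists, then $\sum_\ell\alpha_\ell|R_\ell|_w\ge\sum_\omega S_{J_\omega}$. In particular, if the $R_\ell$ are min-cuts, then \eqref{eq:general} holds for the model.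
\end{lemma}

\begin{proof}
An edge $vv'$ lies in $\delta(R_\ell)$ if and only if $\pi(v)$ and $\pi(v')$ differ in bit $\ell$. Therefore $\sum_\ell\alpha_\ell|R_\ell|_w=\sum_{vv'}w_{vv'}\,\rho(\pi(v),\pi(v'))$. Fix $\omega$ and $\theta\in(0,1]$. At a boundary vertex of color $c$ the coordinate $\varphi_\omega$ is $1$ if $c\in J_\omega$ and $0$ otherwise, so $\{v:\varphi_\omega(v)\ge\theta\}$ is a $J_\omega$-cut. It cuts $vv'$ for $\theta$ in an interval of length $|\varphi_\omega(v)-\varphi_\omega(v')|$. Integrating over $\theta$ gives $S_{J_\omega}\le\sum_{vv'}w_{vv'}|\varphi_\omega(v)-\varphi_\omega(v')|$. Sum over $\omega$ and use \eqref{eq:adm}.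
\end{proof}

\begin{example}[Subadditivity]\label{ex:subadd}
Let $X_1,X_2$ be disjoint with $J=X_1\cup X_2\ne\mathcal K$, and $\alpha_1=\alpha_2=1$. The labeling $\varphi(v)=\max(\pi_1(v),\pi_2(v))$ is admissible on every graph, since $|\max(x_1,x_2)-\max(x_1',x_2')|\le|x_1-x_1'|+|x_2-x_2'|$. So every model satisfies $S_{X_1}+S_{X_2}\ge S_{X_1\cup X_2}$.
\end{example}

In this example $\varphi=g\circ\pi$ for a fixed distance-nonincreasing map $g$ on $Q$. Such a proof never looks at the graph, so it cannot distinguish trees from other graphs. On a tree there is more room: vertices can be labeled one at a time, and each new vertex has only one labeled neighbor to agree with. So we allow several labels at each point of $Q$.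

\begin{definition}\label{def:multi}
A \emph{multivalued contraction} for \eqref{eq:general} assigns to each $x\in Q$ a nonempty family $F(x)$ of subsets of $\Omega$ such that
\begin{enumerate}
\item[(F1)] $F(\kappa(c))=\{f(c)\}$ for every color $c$;
\item[(F2)] for all $x,x'\in Q$ and $Z\in F(x)$ there is $Z'\in F(x')$ with $|Z\triangle Z'|\le\rho(x,x')$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:tree}
If \eqref{eq:general} has a multivalued contraction, then every forest model satisfies \eqref{eq:general}.
\end{proposition}

\begin{proof}
Take min-cuts $R_\ell$. In each component choose a root $r$ and any $\varphi(r)\in F(\pi(r))$. Moving away from the root, use (F2) to give each vertex $v'$ a label $\varphi(v')\in F(\pi(v'))$ that satisfies \eqref{eq:adm} on the edge to its parent $v$. In a forest every edge joins a vertex to its parent, so \eqref{eq:adm} holds everywhere. By (F1), a boundary vertex of color $c$ receives the label $f(c)$, wherever it sits in the tree and however often its color is repeated. Apply Lemma~\ref{lem:label}.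
\end{proof}

\subsection*{The game}
We want a multivalued contraction whose choices cannot be made consistently on some graph with cycles. The model for this is a game on a graph: \emph{each vertex points at one of its edges, and every edge must be pointed at by at least one of its ends.} On a rooted tree, let every vertex point at the edge to its parent; the root's pointer is left over. On a connected graph with one cycle, point around the cycle and toward it. On a graph with more edges than vertices there are not enough pointers.

The game on the $3$-cube can be written with symmetric differences. Let $\Omega=\{01,02,03,12,13,23\}$ be the set of the six pairs from $\{0,1,2,3\}$, viewed as the edges of the complete graph $K_4$. Let $Y_i$ be the star at $i$ (the three pairs containing $i$) and $T_i=\Omega\setminus Y_i$ the opposite triangle. Name the points of $\{0,1\}^3$ by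
\[
\begin{array}{llll}
p_0=000,&p_1=011,&p_2=101,&p_3=110,\\
m_0=111,&m_1=100,&m_2=010,&m_3=001.
\end{array}
\]
The $p_i$ have even parity, the $m_j$ odd parity, and $m_i$ is antipodal to $p_i$. So the edges of the cube are exactly the pairs $p_im_j$ with $i\ne j$. The three edges at $p_i$ correspond to the three pairs $ij\in Y_i$, and the three edges at $m_j$ to the three pairs $ij\in Y_j$. Let the label $T_i\cup\{ij\}$ at $p_i$ mean ``$p_i$ points toward $m_j$,'' and the label $Y_j\setminus\{ij\}$ at $m_j$ mean ``$m_j$ points toward $p_i$.''

\begin{lemma}\label{lem:game}
Let $\{i,j,k,l\}=\{0,1,2,3\}$. Then $T_i\triangle Y_j=\{ij,kl\}$. For $y\in Y_i$ and $y'\in Y_j$, the sets $T_i\cup\{y\}$ and $Y_j\setminus\{y'\}$ differ in $2$ elements if $y=ij$ or $y'=ij$, and in $4$ elements otherwise.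
\end{lemma}

\begin{proof}
We have $T_i=\{jk,jl,kl\}$ and $Y_j=\{ij,jk,jl\}$, which gives the first claim. The symmetric difference in the second claim is $\{ij,kl\}\triangle\{y\}\triangle\{y'\}$ with $y\in\{ij,ik,il\}$ and $y'\in\{ij,jk,jl\}$. If $y=y'=ij$ it is $\{ij,kl\}$. If exactly one of $y,y'$ equals $ij$, it consists of $kl$ and the other one. If neither does, then $ij,kl,y,y'$ are four different pairs.
\end{proof}

If cube edges have length $2$, condition \eqref{eq:adm} on the edge $p_im_j$ is thus exactly the rule of the game.

\begin{example}\label{ex:square}
Walk around the square $p_0m_1p_2m_3$. Start at $p_0$ with $T_0\cup\{03\}=\{03,12,13,23\}$, pointing toward $m_3$, and let each new vertex point back: $m_1$ gets $Y_1\setminus\{01\}=\{12,13\}$, then $p_2$ gets $T_2\cup\{12\}=\{01,03,12,13\}$, then $m_3$ gets $Y_3\setminus\{23\}=\{03,13\}$. Consecutive labels differ in two elements, and so do the last and the first, because the spare pointer at $p_0$ was spent on the closing edge $p_0m_3$. Now attach the second square $p_0m_2p_1m_3$ along $p_0m_3$. The resulting \emph{domino} has $6$ vertices and $7$ edges, so in every labeling by pointers some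 edge has labels that differ in $4$ elements instead of $2$.
\end{example}

To turn the domino into a counterexample we must force its vertices to play. This is done by boundary vertices. Join $p_i$ to a boundary vertex with label $T_i$ at distance $1$ and to one with label $\Omega$ at distance $2$. A set $Z$ with $|Z\triangle T_i|\le1$ and $|Z\triangle\Omega|\le2$ has at least four elements and differs from $T_i$ in at most one, so $Z=T_i\cup\{y\}$. In the same way, join $m_j$ to labels $Y_j$ at distance $1$ and $\emptyset$ at distance $2$: a set with at most two elements that differs from $Y_j$ in at most one element is $Y_j\setminus\{y\}$. Six vertices with two boundary neighbors each give twelve colors, that is, $N=11$.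

\section{An inequality for trees}\label{sec:ineq}

Take the twelve colors $A_0,A_1,A_2$, $B_0,B_1,B_2$, $C_1,C_2,C_3$, $D_1,D_2,D_3$; any one of them is the purifier and the others are the parties $1,\dots,11$. To place these colors near the cube we add three bits. Let $Q=\{0,1\}^6$ have points $(a;s,b,d)$ with $a\in\{0,1\}^3$, and let $\rho$ give weight $2$ to each bit of $a$, weight $1$ to $s$, and weight $2$ to each of $b$ and $d$. The game is played on the layer $(s,b,d)=(0,0,0)$, and following the end of Section~\ref{sec:labels} we want
\begin{equation}\label{eq:kappa}
\begin{aligned}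
\kappa(A_i)&=(p_i;1,0,0),& f(A_i)&=T_i,&\qquad \kappa(B_i)&=(p_i;0,1,0),& f(B_i)&=\Omega,\\
\kappa(C_j)&=(m_j;1,0,0),& f(C_j)&=Y_j,&\qquad \kappa(D_j)&=(m_j;0,0,1),& f(D_j)&=\emptyset .
\end{aligned}
\end{equation}
These data determine the inequality. The sets of colors whose $\kappa$ has a given bit equal to $1$ are
\[
\begin{aligned}
X_1&=\{A_2,B_2,C_1,D_1\}, & X_s&=\{A_0,A_1,A_2,C_1,C_2,C_3\},\\
X_2&=\{A_1,B_1,C_2,D_2\}, & X_b&=\{B_0,B_1,B_2\},\\
X_3&=\{A_1,B_1,A_2,B_2,C_3,D_3\}, & X_d&=\{D_1,D_2,D_3\}.
\end{aligned}
\]
The set $J_\omega=\{c:\omega\in f(c)\}$ contains $A_k$ if $k\notin\omega$, contains $C_k$ if $k\in\omega$, contains all of $X_b$ and nothing of $X_d$: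
\[
\begin{aligned}
J_{01}&=X_b\cup\{A_2,C_1\}, & J_{23}&=X_b\cup\{A_0,A_1,C_2,C_3\},\\
J_{02}&=X_b\cup\{A_1,C_2\}, & J_{13}&=X_b\cup\{A_0,A_2,C_1,C_3\},\\
J_{03}&=X_b\cup\{A_1,A_2,C_3\}, & J_{12}&=X_b\cup\{A_0,C_1,C_2\}.
\end{aligned}
\]
The inequality is
\begin{equation}\label{eq:Q}
2S_{X_1}+2S_{X_2}+2S_{X_3}+S_{X_s}+2S_{X_b}+2S_{X_d}\ \ge\ \sum_{\omega\in\Omega}S_{J_\omega}.
\end{equation}

The min-cuts of an arbitrary tree may send a vertex to any of the $64$ points of $Q$, so the labels of the game and those in \eqref{eq:kappa} must be extended to all of $Q$. The labels met so far have a common form: at a point over $p_i$ they contain or are contained in $T_i$, at a point over $m_j$ they contain or are contained in $Y_j$, and only the size varies. Put $\beta(p_i)=T_i$, $\beta(m_j)=Y_j$ and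
\[
n(p_i;s,b,d)=4-s+2(b-d),\qquad n(m_j;s,b,d)=2+s+2(b-d).
\]
These integers lie between $0$ and $6$. For $x=(a;s,b,d)$ let $F(x)$ be the family of all $Z\subseteq\Omega$ with $|Z|=n(x)$ and $Z\subseteq\beta(a)$ or $Z\supseteq\beta(a)$. Explicitly, with $y$ ranging over the star and $t$ over the triangle of the same index as the point,
\[
\begin{array}{c|c|c}
(s,b,d)&\text{members of }F(p_i;s,b,d)&\text{members of }F(m_j;s,b,d)\\ \hline
000,\ 011&T_i\cup\{y\}&Y_j\setminus\{y\}\\
100,\ 111&T_i&Y_j\\
010&\Omega&Y_j\cup\{t\}\\
110&\Omega\setminus\{y\}&\Omega\setminus\{t\}\\
001&T_i\setminus\{t\}&\emptyset\\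
101&\{t\}&\{y\}
\end{array}
\]

\begin{lemma}\label{lem:F}
$F$ is a multivalued contraction for \eqref{eq:Q}.
\end{lemma}

\begin{proof}
The families are nonempty, and (F1) is read off from the rows $100$, $010$ and $001$ of the table. For (F2), join $x$ to $x'$ by changing the differing bits one at a time. The weights of these steps add up to $\rho(x,x')$, so by the triangle inequality for $|Z\triangle Z'|$ it suffices to treat points $x,x'$ that differ in one bit, starting from either one.

\emph{The bit is $s$, $b$ or $d$.} Then $a$ is the same, and the formulas for $n$ give $|n(x)-n(x')|=1,2,2$ respectively, which is $\rho(x,x')$. Given $Z\in F(x)$, the sets $Z$ and $\beta(a)$ are nested, so they lie on a chain $\emptyset=Z_0\subset Z_1\subset\dots\subset Z_6=\Omega$ with $|Z_r|=r$. The set $Z'=Z_{n(x')}$ is nested with $\beta(a)$, so $Z'\in F(x')$, and it is nested with $Z$, so $|Z\triangle Z'|=|n(x)-n(x')|$.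

\emph{The bit is a bit of $a$.} The points lie over $p_i$ and $m_j$ with $i\ne j$, in the same row of the table, and $\rho(x,x')=2$. If $s=1$, the two sizes are equal to $1$, $3$ or $5$. Two singletons differ in at most $2$ elements, so do two complements of singletons, and $|T_i\triangle Y_j|=2$ by Lemma~\ref{lem:game}. If $s=0$, the sizes over $p_i$ and $m_j$ are $(6,4)$, $(2,0)$ or $(4,2)$. In the first case $\Omega$ differs from any $4$-element set in $2$ elements, and in the second $\emptyset$ differs from any $2$-element set in $2$ elements. The third case is the game, and the new point points back: given $T_i\cup\{y\}$ choose $Y_j\setminus\{ij\}$, given $Y_j\setminus\{y'\}$ choose $T_i\cup\{ij\}$, and apply Lemma~\ref{lem:game}.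
\end{proof}

Proposition~\ref{prop:tree} now gives the inequality we need.

\begin{proposition}\label{prop:Q}
Every tree or forest model on the twelve colors satisfies \eqref{eq:Q}.
\end{proposition}

\section{The domino model}\label{sec:G}

The model $(G,w)$ is shown in Figure~\ref{fig:G}. Its bulk vertices are $p_0,p_1,p_2,m_1,m_2,m_3$, and each color has one boundary vertex, denoted by the color. The seven \emph{bulk edges} $p_0m_1$, $p_0m_2$, $p_0m_3$, $p_1m_2$, $p_1m_3$, $p_2m_1$, $p_2m_3$ have weight $1$; they form the domino of Example~\ref{ex:square}. The twelve \emph{terminal edges} are $p_iA_i$, $p_iB_i$ $(i=0,1,2)$ and $m_jC_j$, $m_jD_j$ $(j=1,2,3)$, all of weight $1$ except $w(p_0B_0)=w(m_3D_3)=2$. The two boundary neighbors of a bulk vertex are its \emph{terminals}. The model is connected and simple, with $6$ bulk vertices and $19$ edges.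

\begin{figure}[ht]
\centering
\begin{tikzpicture}[bulk/.style={circle,draw,inner sep=1.5pt},bd/.style={rectangle,draw,inner sep=2pt}]
\node[bulk] (m1) at (0,1.4) {$m_1$}; \node[bulk] (p0) at (2.8,1.4) {$p_0$}; \node[bulk] (m2) at (5.6,1.4) {$m_2$};
\node[bulk] (p2) at (0,0) {$p_2$}; \node[bulk] (m3) at (2.8,0) {$m_3$}; \node[bulk] (p1) at (5.6,0) {$p_1$};
\node[bd] (C1) at (-0.6,2.6) {$C_1$}; \node[bd] (D1) at (0.6,2.6) {$D_1$};
\node[bd] (A0) at (2.2,2.6) {$A_0$}; \node[bd] (B0) at (3.4,2.6) {$B_0$};
\node[bd] (C2) at (5,2.6) {$C_2$}; \node[bd] (D2) at (6.2,2.6) {$D_2$};
\node[bd] (A2) at (-0.6,-1.2) {$A_2$}; \node[bd] (B2) at (0.6,-1.2) {$B_2$};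
\node[bd] (C3) at (2.2,-1.2) {$C_3$}; \node[bd] (D3) at (3.4,-1.2) {$D_3$};
\node[bd] (A1) at (5,-1.2) {$A_1$}; \node[bd] (B1) at (6.2,-1.2) {$B_1$};
\draw (m1)--(p0)--(m2)--(p1)--(m3)--(p2)--(m1) (p0)--(m3);
\draw (C1)--(m1)--(D1) (A0)--(p0) (C2)--(m2)--(D2) (A2)--(p2)--(B2) (C3)--(m3) (A1)--(p1)--(B1);
\draw[very thick] (p0)--node[right]{$2$}(B0) (m3)--node[right]{$2$}(D3);
\end{tikzpicture}
\caption{The counterexample $G$. Circles are bulk vertices, boxes are boundary vertices with twelve different colors. The two thick edges have weight $2$, all other edges have weight $1$.}
\label{fig:G}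
\end{figure}

\begin{proposition}\label{prop:violate}
For $G$, the left side of \eqref{eq:Q} is at most $36$ and the right side is at least $38$.
\end{proposition}

\begin{proof}
\emph{Left side.} We use the cuts that place each bulk vertex $a$ at the point $(a;0,0,0)$ of $Q$. For $X_1$ put $p_2,m_1$ inside; the edges $p_0m_1,p_2m_3$ are cut and $S_{X_1}\le2$. For $X_2$ put $p_1,m_2$ inside; the edges $p_0m_2,p_1m_3$ are cut and $S_{X_2}\le2$. For $X_3$ put $p_1,p_2,m_3$ inside; the edges $p_0m_3,p_1m_2,p_2m_1$ are cut and $S_{X_3}\le3$. For $X_s,X_b,X_d$ put no bulk vertex inside; the terminal edges of the colors in the set are cut, so $S_{X_s}\le6$, $S_{X_b}\le2+1+1=4$ and $S_{X_d}\le1+1+2=4$. The left side is at most $2(2+2+3)+6+2\cdot4+2\cdot4=36$.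

\emph{Right side.} We apply Lemma~\ref{lem:basic}(ii). Each path below starts in $J_\omega$ and ends outside it; within each family, $p_0B_0$ and $m_3D_3$ are used twice and every other edge at most once.
\[
\begin{array}{c|c|c}
J_{01}&J_{03}&J_{12}\\ \hline
B_0\,p_0\,A_0 & B_0\,p_0\,m_1\,C_1 & A_0\,p_0\,m_3\,C_3\\
B_0\,p_0\,m_2\,D_2 & B_0\,p_0\,m_2\,C_2 & B_0\,p_0\,m_1\,p_2\,m_3\,D_3\\
C_1\,m_1\,p_0\,m_3\,D_3 & C_3\,m_3\,p_0\,A_0 & B_0\,p_0\,m_2\,p_1\,m_3\,D_3\\
B_1\,p_1\,A_1 & A_1\,p_1\,m_2\,D_2 & B_1\,p_1\,A_1\\
A_2\,p_2\,m_1\,D_1 & B_1\,p_1\,m_3\,D_3 & B_2\,p_2\,A_2\\
B_2\,p_2\,m_3\,D_3 & A_2\,p_2\,m_1\,D_1 & C_1\,m_1\,D_1\\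
 & B_2\,p_2\,m_3\,D_3 & C_2\,m_2\,D_2
\end{array}
\]
Hence $S_{J_{01}}\ge6$, $S_{J_{03}}\ge7$ and $S_{J_{12}}\ge7$. The other three sets follow from the two reflections of the domino, which carry the terminals along and preserve $w$. The left--right reflection exchanges the indices $1$ and $2$ and maps $J_{01}$ to $J_{02}$. The top--bottom reflection $p_i\leftrightarrow m_{3-i}$, $A_i\leftrightarrow C_{3-i}$, $B_i\leftrightarrow D_{3-i}$ maps $J_{01}$ to $X_d\cup\{C_1,A_2\}=\mathcal K\setminus J_{23}$ and $J_{02}$ to $X_d\cup\{C_2,A_1\}=\mathcal K\setminus J_{13}$. So $S_{J_{01}}=S_{J_{02}}=S_{J_{23}}=S_{J_{13}}\ge6$, and the right side is at least $4\cdot6+7+7=38$.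
\end{proof}

It remains to show that $G$ is rigid. This is the purpose of the two weights $2$: with them, \emph{at each bulk vertex the two terminal edges carry exactly half of the incident weight}, namely $3$ of $6$ at $p_0,m_3$ and $2$ of $4$ at $p_1,p_2,m_1,m_2$. A bulk vertex whose terminals lie on the same side of a cut can therefore be pinned to that side, which isolates the tie at any one chosen vertex.

\begin{lemma}\label{lem:balance}
Let $v$ be a bulk vertex of $G$ and $\sigma_e=\pm1$ signs on the edges $e$ at $v$ with $\sum_e\sigma_ew_e=0$. Then $\sum_e\sigma_eu_e=0$ for every $u\in L$.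
\end{lemma}

\begin{proof}
Define a set $X$ of colors as follows. A terminal of $v$ is in $X$ if and only if its edge has sign $+$. For a bulk neighbor $v'$ of $v$, both terminals of $v'$ are in $X$ if $\sigma_{vv'}=+$, and neither is if $\sigma_{vv'}=-$. For every other bulk vertex both terminals are in $X$. Both signs occur, so $X$ is nonempty and proper. Let $R_0$ consist of the boundary vertices with color in $X$ and the bulk vertices $v'\ne v$ whose terminals are in $X$, and let $R_1=R_0\cup\{v\}$. An edge at $v$ has its other end in $R_0$ exactly when its sign is $+$. So among the edges at $v$, $R_0$ cuts those with sign $+$ and $R_1$ those with sign $-$, and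
\[
|R_0|_u-|R_1|_u=\sum_e\sigma_eu_e\qquad\text{for all }u\in\mathbb R^E .
\]
In particular $|R_0|_w=|R_1|_w$. Take any $X$-cut and move the bulk vertices $v'\neq v$, one by one, to the side of their two terminals. A move uncuts both terminal edges at $v'$ and cuts at most all bulk edges at $v'$, which have the same total weight, so the cost does not increase. The result is $R_0$ or $R_1$. Hence both are min-cuts for $X$, and $|R_0|_u=|R_1|_u$ for $u\in L$.
\end{proof}

\begin{proposition}\label{prop:rigid}
For $G$ we have $L=\langle w\rangle$, and the min-cut subspace is $\langle\vec S(G)\rangle$.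
\end{proposition}

\begin{proof}
Let $u\in L$. At $p_0$ and at $m_3$ there is one edge of weight $2$, with value $\gamma$ under $u$, and four edges of weight $1$, with values $q_1,\dots,q_4$. Balancing the heavy edge and the $r$-th light edge against the other three gives $\gamma+q_r=\sum_{r'\ne r}q_{r'}$, that is, $2q_r=\sum_{r'}q_{r'}-\gamma$ for each $r$. So all $q_r$ equal some $q$, and $\gamma=2q$. At the other bulk vertices the four edges have weight $1$, and Lemma~\ref{lem:balance} gives $q_1+q_2=q_3+q_4$, $q_1+q_3=q_2+q_4$ and $q_1+q_4=q_2+q_3$. Subtracting and adding the first two gives $q_2=q_3$ and $q_1=q_4$, and the third gives $q_1=q_2$. Thus at each bulk vertex $v$ we have $u=q_vw$ on the edges at $v$. Adjacent bulk vertices share an edge, so they have the same $q_v$; the bulk graph is connected, and every edge has a bulk end. Hence $u\in\langle w\rangle$. Since $w\in L$, we get $L=\langle w\rangle$ and $W=\langle\Phi(w)\rangle=\langle\vec S(G)\rangle$.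
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements about $L$ and $W$ are Proposition~\ref{prop:rigid}. Let $H$ be a tree model on $11$ parties with $\vec S(H)=c\,\vec S(G)$. Both vectors have positive entries by Lemma~\ref{lem:basic}(i), so $c>0$. By Proposition~\ref{prop:Q}, $\vec S(H)$ satisfies the homogeneous inequality \eqref{eq:Q}, hence so does $\vec S(G)$, against Proposition~\ref{prop:violate}. A tree with min-cut subspace $\langle\vec S(G)\rangle$ would have its entropy vector on that line, so there is none.
\end{proof}

\section{More parties, one bulk cycle, extreme rays}\label{sec:more}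

\subsection*{More parties}
Number the colors of $G$ as $0,1,\dots,11$ and let $N>11$. If $H$ is a model on $N$ parties, let $H^\flat$ be the model on $11$ parties obtained by recoloring $12,\dots,N$ as $0$. It has the same graph and the same bulk vertices, and for nonempty $I\subseteq[11]$ it has the same $I$-cuts. So $\vec S(H^\flat)=\mathrm{pr}\,\vec S(H)$, where $\mathrm{pr}$ is the projection to the coordinates $I\subseteq[11]$. Let $G_N$ be obtained from $G$ by adding, for each color $12,\dots,N$, one boundary vertex joined by an edge of weight $1$ to the boundary vertex of color $0$. It is connected. For nonempty $I\subseteq[11]$ both ends of each new edge lie outside every $I$-cut, so the $I$-cuts of $G_N$ are those of $G$, with the same $\delta(R)$. In particular $\mathrm{pr}\,\vec S(G_N)=\vec S(G)$.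

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The case $N=11$ is Theorem~\ref{thm:main}. Let $N>11$. If $u\in L(G_N)$, the ties for $I\subseteq[11]$ show that the restriction of $u$ to the edges of $G$ lies in $L(G)=\langle w\rangle$. Hence $\mathrm{pr}$ maps the min-cut subspace of $G_N$ into $\langle\vec S(G)\rangle$. If a tree $H$ had the same min-cut subspace as $G_N$, then $H^\flat$ would be a tree model on $11$ parties with $\vec S(H^\flat)=\mathrm{pr}\,\vec S(H)\in\langle\vec S(G)\rangle$, contradicting Theorem~\ref{thm:main}.
\end{proof}

\subsection*{One cycle in each bulk component}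
The game can be won on a graph with one cycle, which suggests that \eqref{eq:Q} survives one cycle. The difficulty is that $\pi$ may map the cycle anywhere in $Q$, and applying (F2) once around it need not return to the starting label. Lemma~\ref{lem:label} accepts fractional labels, so we can go around many times and average. The next lemma is a case of Kakutani's fixed point theorem; the convexity of $\Gamma$ allows a direct proof.

\begin{lemma}\label{lem:fixed}
Let $D\subseteq\mathbb R^n$ be nonempty and let $\Gamma\subseteq D\times D$ be compact and convex. Suppose that for every $z\in D$ there is $z'$ with $(z,z')\in\Gamma$. Then $(z,z)\in\Gamma$ for some $z$.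
\end{lemma}

\begin{proof}
Choose $z^0,z^1,\dots$ in $D$ with $(z^r,z^{r+1})\in\Gamma$ for all $r$. By convexity the average $\frac1k\sum_{r<k}(z^r,z^{r+1})$ lies in $\Gamma$. The difference of its two components is $(z^k-z^0)/k$, which tends to $0$ because $\Gamma$ is bounded. By compactness the averages have a limit point in $\Gamma$, and it has the form $(z,z)$.
\end{proof}

\begin{proposition}\label{prop:uni}
If \eqref{eq:general} has a multivalued contraction, then every bulk-unicyclic model satisfies \eqref{eq:general}. In particular every bulk-unicyclic model on the twelve colors satisfies \eqref{eq:Q}.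
\end{proposition}

\begin{proof}
Let $\hat F(x)\subseteq[0,1]^\Omega$ be the convex hull of $F(x)$. Property (F2) passes to convex hulls: if $z=\sum_r\lambda_rZ_r$ is a convex combination of members of $F(x)$, and $Z_r'\in F(x')$ is given by (F2), then $z'=\sum_r\lambda_rZ'_r\in\hat F(x')$ satisfies $\|z-z'\|_1\le\rho(x,x')$. Call this (F2$'$).

Take min-cuts $R_\ell$. We look for a labeling with $\varphi(v)\in\hat F(\pi(v))$ for all $v$. By (F1), a boundary vertex $v'$ of color $c$ then has $\varphi(v')=f(c)$, and \eqref{eq:adm} holds automatically on every edge $vv'$ at such a vertex: the point of $\hat F(\pi(v'))$ that (F2$'$) provides for $\varphi(v)$ can only be $f(c)$. So only edges of the bulk graph impose conditions, and its components can be treated separately. This is why cycles through boundary vertices are harmless.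

On a component that is a tree, propagate from a root by (F2$'$). Let a component have exactly one cycle $v_0v_1\cdots v_k$ with $v_k=v_0$. The set of sequences $(z_0,\dots,z_k)$ with $z_r\in\hat F(\pi(v_r))$ and $\|z_r-z_{r+1}\|_1\le\rho(\pi(v_r),\pi(v_{r+1}))$ for $0\le r<k$ is compact and convex. Hence so is its image $\Gamma$ under $(z_0,\dots,z_k)\mapsto(z_0,z_k)$, a subset of $D\times D$ with $D=\hat F(\pi(v_0))$. By (F2$'$) every $z_0\in D$ starts such a sequence. Lemma~\ref{lem:fixed} gives a sequence with $z_k=z_0$, and $\varphi(v_r)=z_r$ satisfies \eqref{eq:adm} on the cycle. Deleting the edges of the cycle leaves trees, each containing exactly one vertex of the cycle, since the component is connected and has no second cycle. Propagate from these vertices by (F2$'$) and apply Lemma~\ref{lem:label}.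
\end{proof}

\begin{remark}\label{rem:fractional}
Averaging does not win the game on the domino. Place the bulk vertices of $G$ on the layer $(0,0,0)$. A point of $\hat F(p_i;0,0,0)$ is $T_i+\lambda_i$ and a point of $\hat F(m_j;0,0,0)$ is $Y_j-\mu_j$, where $\lambda_i,\mu_j$ are probability vectors on $Y_i,Y_j$. With $\tau=\lambda_i(ij)+\mu_j(ij)$, their $\ell^1$ distance is $1+(2-\tau)+|\tau-1|$: the coordinate $kl$ contributes $1$, the coordinates $ik,il,jk,jl$ together $2-\tau$, and $ij$ contributes $|\tau-1|$. This is at most $2$ if and only if $\tau\ge1$. The seven edges need total mass $7$, and the six vertices supply at most $6$.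
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\vec S(H)\ne0$; by Lemma~\ref{lem:basic}(i) this holds if $H$ is connected. Suppose $\vec S(H)=c\,\vec S(G)$. The entries of $\vec S(H)$ are nonnegative and not all zero, and those of $\vec S(G)$ are positive, so $c>0$. Proposition~\ref{prop:uni} then implies that $\vec S(G)$ satisfies \eqref{eq:Q}, against Proposition~\ref{prop:violate}. So $\vec S(H)\notin\langle\vec S(G)\rangle$, and since $\vec S(H)$ lies in the min-cut subspace of $H$, that subspace is not $\langle\vec S(G)\rangle$. Now let $\vec S(H)=0$. Weights are positive, so every min-cut $R$ has $\delta(R)=\emptyset$. Then $\Phi=0$ and the min-cut subspace of $H$ is $\{0\}\ne\langle\vec S(G)\rangle$. Finally, the bulk graph of $G$ is connected with $6$ vertices and $7$ edges, so its cyclomatic number is $2$.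
\end{proof}

\subsection*{Extreme rays}
A ray of a convex cone is \emph{extreme} if a nonzero vector of the ray is a sum of two vectors of the cone only when both lie on the ray. A polyhedral cone that contains no line is generated by its extreme rays: each of its vectors is a sum of vectors on extreme rays.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
By \cite{BNOSSW}, $\mathrm{HEC}_N$ is a polyhedral convex cone. It lies in the nonnegative orthant, so it contains no line. Let $q$ be the linear functional on $\mathbb R^{2^{11}-1}$ given by the left side minus the right side of \eqref{eq:Q}. For $N=11$ let $\mathrm{pr}$ be the identity, $H^\flat=H$ and $G_{11}=G$. If $H$ is a bulk-unicyclic model on $N$ parties, in particular a tree or a forest, then $H^\flat$ is bulk-unicyclic, and $q(\mathrm{pr}\,\vec S(H))=q(\vec S(H^\flat))\ge0$ by Proposition~\ref{prop:uni}. On the other hand $q(\mathrm{pr}\,\vec S(G_N))=q(\vec S(G))<0$. Writing $\vec S(G_N)$ as a sum of vectors on extreme rays, we find an extreme ray on whose nonzero vectors $q\circ\mathrm{pr}<0$. No bulk-unicyclic model realizes it.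
\end{proof}

\section{One and two parties}\label{sec:two}

For $N=1$, a connected model has $S_1>0$, so its min-cut subspace is $\mathbb R$; the same holds for a single edge with ends colored $0$ and $1$. This proves Theorem~\ref{thm:more}(d) for $N=1$.

Let $N=2$, with coordinates $(S_0,S_1,S_2)$, where $S_0=S_{12}$ is the entropy of the color $0$. The indices $j,k,l$ always satisfy $\{j,k,l\}=\{0,1,2\}$. Let $b^{jk}\in\mathbb R^3$ have entries $1$ at $j,k$ and $0$ at $l$, and let $g_{jk}(x)=\frac12(x_j+x_k-x_l)$. We have $g_{jk}(b^{jk})=1$ and $g_{jk}(b^{jl})=g_{jk}(b^{kl})=0$, so the $b^{jk}$ form a basis and the $g_{jk}$ are its coordinates. On an entropy vector, $2g_{jk}=S_j+S_k-S_{\{j,k\}}$ is a mutual information, which is nonnegative by Example~\ref{ex:subadd}.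

\begin{proposition}\label{prop:two}
For every model on $2$ parties, $W=\mathrm{span}\{b^{jk}:g_{jk}(\vec S)>0\}$.
\end{proposition}

The inclusion $\subseteq$ is a perturbation argument. For $\supseteq$ we must produce elements of $L$, that is, edge vectors that all min-cuts of a color see in the same way. Paths of an optimal packing have this property. We recall the theorem that determines the optimum.

\begin{theorem}[Lov\'asz \cite{Lovasz}, Cherkassky \cite{Cherkassky}]\label{thm:LC}
In a graph with a set of terminal vertices, parallel edges allowed, suppose that all nonterminal vertices have even degree. Then the maximum number of edge-disjoint paths joining distinct terminals is $\frac12\sum_t\lambda(t)$, where $\lambda(t)$ is the minimum size of a cut separating $t$ from the other terminals.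
\end{theorem}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
\emph{The inclusion $\subseteq$.} Let $g_{jk}(\vec S)=0$ and $u\in L$. By Lemma~\ref{lem:basic}(iii), $\vec S+\varepsilon\Phi(u)$ is an entropy vector for small $\varepsilon$ of both signs, so $\varepsilon\,g_{jk}(\Phi(u))\ge0$ for both signs, and $g_{jk}(\Phi(u))=0$. Thus $b^{jk}$ does not occur in the expansion of any vector of $W$.

\emph{Reduction to three terminals.} Identify all boundary vertices of color $i$ to one terminal $t_i$ and delete the resulting loops; parallel edges may appear, and all definitions apply to them unchanged. Cuts correspond bijectively. The deleted edges join vertices of one color, so they lie in no $\delta(R)$; they are free coordinates of $L$ that $\Phi$ ignores. Hence $\vec S$ and $W$ are unchanged.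

\emph{Packings.} A \emph{packing} assigns a number $f_P\ge0$ to each path $P$ joining two distinct terminals, subject to $\sum_{P\ni e}f_P\le w_e$ for every edge $e$. Its value is $\sum_Pf_P$, and the maximum value $\nu(w)$ is attained by compactness. Let $\eta_i$ be the sum of $f_P$ over the paths ending at $t_i$; each path has two ends, so the value is $\frac12\sum_i\eta_i$. If $R$ is a min-cut for the color $i$, every path ending at $t_i$ meets $\delta(R)$, and
\begin{equation}\label{eq:chain}
S_i=|R|_w\ \ge\ \sum_Pf_P\,|P\cap\delta(R)|\ \ge\ \eta_i .
\end{equation}
Therefore $\nu(w)\le\frac12(S_0+S_1+S_2)$. We claim equality. If $w$ is rational, choose an integer $M>0$ such that all $Mw_e$ are even integers and replace each edge $e$ by $Mw_e$ parallel copies. All degrees are even and $\lambda(t_i)=MS_i$, so Theorem~\ref{thm:LC} gives $\frac M2\sum_iS_i$ edge-disjoint paths; giving each the weight $1/M$ yields a packing for $w$ of value $\frac12\sum_iS_i$. For real $w$, note that both sides are nondecreasing in $w$ and homogeneous of degree one, and squeeze $w$ between a rational $w'$ and $(1+\varepsilon)w'$.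

\emph{The inclusion $\supseteq$.} Take an optimal packing. Then $\sum_i\eta_i=\sum_iS_i$, so equality holds throughout \eqref{eq:chain} for every $i$ and every min-cut $R$ of the color $i$. Equality on the right says: if $f_P>0$, then $|P\cap\delta(R)|$ is $1$ when $P$ ends at $t_i$ and $0$ otherwise. This number does not depend on $R$, and for $N=2$ the min-cuts of the three single colors account for all ties. Hence the indicator vector $\mathbf 1_P$ of the edges of $P$ lies in $L$, and $\Phi(\mathbf 1_P)=b^{jk}$ if $P$ joins $t_j$ and $t_k$. Let $f_{jk}$ be the sum of $f_P$ over the paths joining $t_j$ and $t_k$. From $S_j=\eta_j=f_{jk}+f_{jl}$ we get $\vec S=\sum f_{jk}b^{jk}$, that is, $f_{jk}=g_{jk}(\vec S)$. If $g_{jk}(\vec S)>0$, some path joining $t_j$ and $t_k$ has $f_P>0$, and $b^{jk}\in W$.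
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(d) for $N=2$]
Let the model be connected. Then $g_{jk}(\vec S)+g_{jl}(\vec S)=S_j>0$ for each $j$, so every color lies in a pair with positive $g$, and two or three pairs occur. If all three occur, $W=\mathbb R^3$, which is the min-cut subspace of the unit-weight star of Example~\ref{ex:star}. If exactly the pairs $jk$ and $jl$ occur, take the unit-weight path with three boundary vertices colored $k,j,l$ in this order. It has no bulk vertex, so cuts are unique, $L=\mathbb R^2$, and $\Phi$ maps the indicator vectors of the two edges to $b^{jk}$ and $b^{jl}$. Its min-cut subspace is $\mathrm{span}\{b^{jk},b^{jl}\}=W$.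
\end{proof}

\begin{thebibliography}{9}

\bibitem{BNOSSW}
N.~Bao, S.~Nezami, H.~Ooguri, B.~Stoica, J.~Sully, M.~Walter,
\emph{The Holographic Entropy Cone}, JHEP 09 (2015) 130.

\bibitem{Cherkassky}
B.~V.~Cherkassky, 1977.

\bibitem{talk}
\emph{Entanglement Structure of Geometric States in Holography},
\texttt{https://indico.tpi.uni-jena.de/\allowbreak event/\allowbreak 289/\allowbreak contributions/\allowbreak 822/\allowbreak attachments/\allowbreak 294/\allowbreak 474/\allowbreak Hubeny.pdf}

\bibitem{Lovasz}
L.~Lov\'asz, Acta Math. Acad. Sci. Hungar. 28 (1976) 129--138.

\end{thebibliography}
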